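\title{Products of two open manifolds with finite positive simplicial volume}

\begin{abstract}
By a theorem of Gromov, the locally finite simplicial volume of a product of three open manifolds is zero. We show that for two factors it can be finite and positive: if $M_1,M_2$ are non-compact surfaces of finite type with negative Euler characteristic, then $6\chi(M_1)\chi(M_2)\le\|M_1\times M_2\|\le 24\chi(M_1)\chi(M_2)$. More generally, $\|M_1\|\cdot\|M_2\|\le\|M_1\times M_2\|$ for interiors of compact manifolds of finite simplicial volume whose boundary components have amenable image in the fundamental group. The main tool is an approximation result for bounded cocycles on the edge set of a tree, proved by cutting edges at random. We also show that $\|M_1\times M_2\|\in\{0,\infty\}$ when $\pi_1(M_1)$ is amenable.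
\end{abstract}

\section{The question and the results}\label{sec:intro}

Manifolds are Hausdorff and second countable, and all chains have real coefficients. An \emph{open manifold} is a connected, oriented, non-compact manifold without boundary. Let $M$ be a connected oriented $n$-manifold without boundary. A \emph{locally finite chain}, or \emph{lf chain}, is a formal sum $c=\sum_\sigma a_\sigma\sigma$ of singular simplices such that every compact subset of $M$ meets the images of only finitely many $\sigma$ with $a_\sigma\neq0$. These chains form a complex $C^{\mathrm{lf}}_*(M;\mathbb R)$ with homology $H^{\mathrm{lf}}_*(M;\mathbb R)$, and the orientation determines a fundamental class $[M]_{\mathrm{lf}}\in H_n^{\mathrm{lf}}(M;\mathbb R)$. Put $|c|_1=\sum_\sigma|a_\sigma|\in[0,\infty]$. The \emph{simplicial volume} of $M$ is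
\[
\|M\|=\inf\{|c|_1: c\text{ is an lf cycle representing }[M]_{\mathrm{lf}}\}\in[0,\infty].
\]

The number $\|M\|$ counts, with real weights, the simplices needed to cover $M$ once. A triangulation of an open manifold has infinitely many simplices and gives a cycle of infinite norm. A finite value is possible only if, toward infinity, ever larger simplices with ever smaller weights can be used. On the line this is impossible, and $\|\mathbb R\|=\infty$ (Example~\ref{ex:line}). On an end $S^1\times[0,\infty)$ of a surface it is possible, because a loop that winds $m$ times with weight $1/m$ is as good as the simple loop (Lemma~\ref{lem:ends}).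

For products there is an upper bound: if $\|M\|$ and $\|N\|$ are finite, then
\begin{equation}\label{eq:upper}
\|M\times N\|\le\binom{\dim M+\dim N}{\dim M}\|M\|\cdot\|N\|.
\end{equation}
We recall the proof in Lemma~\ref{lem:cross}. The reverse inequality $\|M\|\cdot\|N\|\le\|M\times N\|$ does not hold in general, and a theorem of Gromov says that $\|M_1\times M_2\times M_3\|=0$ for any three open manifolds. This leaves the following question, posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Are there open manifolds $M_1,M_2$ with $0<\|M_1\times M_2\|<\infty$?}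
\medskip

One might guess that the answer is no. Three factors always give zero; the simplest product, $\mathbb R\times\mathbb R$, has simplicial volume zero (Example~\ref{ex:plane}); and if one factor has amenable fundamental group, the value is $0$ or $\infty$ (Theorem~\ref{thm:C} below). There is also a structural reason. Let $K_i\subset M_i$ be compact and $x_i\in M_i\setminus K_i$. The slices $M_1\times\{x_2\}$ and $\{x_1\}\times M_2$ avoid $K_1\times K_2$, so the complement of any compact set carries all of $\pi_1(M_1\times M_2)$. There is therefore much room near infinity for a cycle of finite norm that cancels a fundamental cycle, and this is what happens in the proof of Theorem~\ref{thm:C}. Nevertheless the answer is yes.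

\begin{theorem}\label{thm:A}
Let $M_1,M_2$ be non-compact connected oriented surfaces of finite type (interiors of compact surfaces) with $\chi(M_i)<0$. Then
\[
0<6\,\chi(M_1)\chi(M_2)\le\|M_1\times M_2\|\le24\,\chi(M_1)\chi(M_2)<\infty.
\]
\end{theorem}

For two once-punctured tori this reads $6\le\|M_1\times M_2\|\le24$. The hypothesis $\chi(M_i)<0$ is needed: for $M_1=M_2=\mathbb R^2$ we have $6\chi(M_1)\chi(M_2)=6$, while $\mathbb R^4$ is a product of three open manifolds. The next two theorems complement Theorem~\ref{thm:A} and are not used in its proof.

\begin{theorem}\label{thm:B}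
Let $M_i=\operatorname{int}W_i$ with $W_i$ compact, connected, oriented, $\partial W_i\ne\emptyset$, $\dim M_1=p$, $\dim M_2=q$, and $\|M_i\|<\infty$. Suppose that every component of $\partial W_i$ has amenable $\pi_1$-image in $\pi_1(M_i)$. Then
\[
\|M_1\|\cdot\|M_2\|\le\|M_1\times M_2\|\le\binom{p+q}{p}\|M_1\|\cdot\|M_2\|.
\]
In particular $0<\|M_1\times M_2\|<\infty$ if $\|M_1\|,\|M_2\|>0$, for example for any two non-compact complete oriented hyperbolic manifolds of finite volume and dimension at least $2$.
\end{theorem}

\begin{theorem}\label{thm:C}
If $M_1,M_2$ are open manifolds and $\pi_1(M_1)$ is amenable, then $\|M_1\times M_2\|\in\{0,\infty\}$.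
\end{theorem}

We use the theorem of Gromov and Thurston that a complete oriented hyperbolic $d$-manifold of finite volume satisfies
\begin{equation}\label{eq:GT}
\|M\|=\operatorname{vol}(M)/v_d,
\end{equation}
where $v_d$ is the volume of a regular ideal $d$-simplex. In Theorem~\ref{thm:A} it enters only the constant $24$; positivity, finiteness and the constant $6$ are proved without it.

\begin{remark}\label{rem:sharp}
The amenability hypothesis in Theorem~\ref{thm:B} cannot be dropped. For a once-punctured torus $\Sigma$ we have $\|\Sigma\|=2$ by \eqref{eq:GT} and $0<\|\Sigma\times\Sigma\|<\infty$ by Theorem~\ref{thm:A}, but $\|\Sigma\times(\Sigma\times\Sigma)\|=0$ by Gromov's theorem on three factors.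
\end{remark}

The work lies in the lower bounds. A bounded cocycle bounds $\|M\|$ from below provided that it pairs to zero with all cycles of finite norm near infinity (Section~\ref{sec:prelim}). For a single manifold we take cocycles that vanish on every simplex near infinity (Section~\ref{sec:one}). The product of two such cocycles no longer does. But the region near infinity in $M_1\times M_2$ is a union of two sets, so it maps to a graph, and the question becomes one about cocycles on the edges of a tree. This is solved in Section~\ref{sec:tree} and applied in Section~\ref{sec:product}. Sections~\ref{sec:A}, \ref{sec:B} and~\ref{sec:C} prove the three theorems.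

\section{Chains, cochains and lower bounds}\label{sec:prelim}

\subsection{Recognizing fundamental cycles}
Let $M$ be a connected oriented $n$-manifold without boundary, $c$ an lf $n$-cycle and $x\in M$. Let $c_0$ be a finite part of $c$ that contains all simplices meeting $x$. Then $\partial c_0=-\partial(c-c_0)$ lies in $M\setminus\{x\}$, so $c_0$ defines a class $[c]_x\in H_n(M,M\setminus x;\mathbb R)\cong\mathbb R$. The map $c\mapsto[c]_x$ induces an isomorphism $H_n^{\mathrm{lf}}(M;\mathbb R)\to H_n(M,M\setminus x;\mathbb R)$, which sends $[M]_{\mathrm{lf}}$ to the orientation generator. Thus an lf $n$-cycle is a fundamental cycle if and only if it gives the orientation generator at one point. We call this the \emph{local criterion}.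

\begin{example}\label{ex:line}
$\|\mathbb R\|=\infty$. Let $c$ be an lf fundamental cycle, $k\ge1$, and $c_0$ the finite part of $c$ formed by the simplices meeting $[-k,k]$. Then $\partial c_0=-\partial(c-c_0)$ lies in $\mathbb R\setminus[-k,k]$. The map $H_1(\mathbb R,\mathbb R\setminus[-k,k])\to H_1(\mathbb R,\mathbb R\setminus0)$ is an isomorphism, so $c_0$ is homologous in the pair to a segment from $-k-1$ to $k+1$, and the coefficients of $\partial c_0$ add up to $-1$ on the left and to $+1$ on the right. Hence $|\partial(c-c_0)|_1\ge2$ and $|c-c_0|_1\ge1$. If $|c|_1$ were finite, then $|c-c_0|_1\to0$ as $k\to\infty$, since every simplex meets $[-k,k]$ for large $k$.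
\end{example}

\subsection{$\ell^1$-chains and bounded cochains}
For a space $X$, the complex $C^{\ell^1}_*(X)$ consists of the formal sums of singular simplices with $|c|_1<\infty$; it is the completion of the singular complex, and $|\partial c|_1\le(k+1)|c|_1$ in degree $k$. Its homology is the $\ell^1$-homology $H^{\ell^1}_*(X)$. An lf chain of finite norm is an $\ell^1$-chain, and its boundary is the same in both complexes, because the coefficient of a given simplex in the boundary is the same finite sum. A \emph{bounded cochain} is a bounded function $\varphi$ on singular $k$-simplices, with coboundary $\delta\varphi(\sigma)=\varphi(\partial\sigma)$. It pairs with $\ell^1$-chains, $|\langle\varphi,c\rangle|\le\|\varphi\|_\infty|c|_1$, and $\langle\delta\varphi,c\rangle=\langle\varphi,\partial c\rangle$. In particular the coboundary of a bounded cochain pairs to zero with every $\ell^1$-cycle.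

On a closed manifold two fundamental cycles differ by the boundary of a finite chain, so every bounded cocycle gives a lower bound for $\|M\|$. On an open manifold two fundamental cycles of finite norm differ by the boundary of an lf chain, whose norm may be infinite, and a bounded cocycle may take different values on them. The following lemma isolates what is needed.

\begin{lemma}\label{lem:duality}
Let $M$ be a connected oriented $n$-manifold without boundary, $K\subset M$ compact, and $\varphi$ a bounded $n$-cocycle such that $\langle\varphi,z\rangle=0$ for every $\ell^1$-cycle $z$ whose simplices lie in $M\setminus K$. Then $|\langle\varphi,c\rangle|\le\|\varphi\|_\infty\|M\|$ for every lf fundamental cycle $c$ of finite norm.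
\end{lemma}

\begin{proof}
Let $c'$ be another lf fundamental cycle of finite norm and write $c-c'=\partial e$ with $e$ locally finite. Let $e_0$ be the finite part of $e$ formed by the simplices meeting $K$. Then $z=c-c'-\partial e_0$ has finite norm, and $z=\partial(e-e_0)$ is a cycle whose simplices lie in $M\setminus K$. Hence $\langle\varphi,c\rangle-\langle\varphi,c'\rangle=\langle\varphi,z\rangle+\langle\delta\varphi,e_0\rangle=0$, and $|\langle\varphi,c\rangle|\le\|\varphi\|_\infty|c'|_1$. Take the infimum over $c'$.
\end{proof}

\subsection{The cross product}\label{ss:cross}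
Let $\sigma\colon\Delta^p\to X$ and $\tau\colon\Delta^q\to Y$ be singular simplices and $n=p+q$. Consider the $\binom np$ lattice paths $(i_0,j_0),\dots,(i_n,j_n)$ from $(0,0)$ to $(p,q)$ in which each step raises the first coordinate by one (a $\sigma$-step) or the second (a $\tau$-step). A path determines the affine $n$-simplex in $\Delta^p\times\Delta^q$ with vertices $(v_{i_l},v_{j_l})$, and its sign is $(-1)^N$, where $N$ counts the pairs consisting of a $\tau$-step and a later $\sigma$-step. The (shuffle) cross product $\sigma\times\tau$ is the signed sum of the images of these simplices in $X\times Y$. Extended bilinearly, it satisfies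
\[
\partial(a\times b)=\partial a\times b+(-1)^pa\times\partial b,\qquad|a\times b|_1\le\tbinom np|a|_1|b|_1,
\]
and for oriented manifolds it sends the orientation generators at $x_1$ and $x_2$ to the generator of the product orientation at $(x_1,x_2)$.

\begin{lemma}\label{lem:cross}
If $c_i$ is an lf fundamental cycle of $M_i$, then $c_1\times c_2$ is an lf fundamental cycle of $M_1\times M_2$. In particular \eqref{eq:upper} holds.
\end{lemma}

\begin{proof}
A compact subset of $M_1\times M_2$ lies in some $L_1\times L_2$ with $L_i$ compact, and the simplices of $\sigma\times\tau$ lie in $\operatorname{im}\sigma\times\operatorname{im}\tau$. Only finitely many pairs $(\sigma,\tau)$ have $\sigma$ meeting $L_1$ and $\tau$ meeting $L_2$, so $c_1\times c_2$ is locally finite, and it is a cycle by the boundary formula. If $c_i^0$ is the finite part of $c_i$ meeting $x_i$, then $c_1\times c_2-c_1^0\times c_2^0$ misses $(x_1,x_2)$, and the local criterion applies.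
\end{proof}

\subsection{Cocycles on sets}\label{ss:sets}
Our singular cocycles depend only on labels attached to the vertices of a simplex, so they come from functions on tuples. For a set $S$ let $C_k(S)$ be the real vector space with basis $S^{k+1}$ and $\partial(s_0,\dots,s_k)=\sum_i(-1)^i(s_0,\dots,\widehat{s_i},\dots,s_k)$. A function $f\colon S^{k+1}\to\mathbb R$ is said to have \emph{degree} $k$; we view it as a linear form on $C_k(S)$ and put $\delta f=f\circ\partial$. It is a \emph{cocycle} if $\delta f=0$, and \emph{alternating} if permuting the entries multiplies it by the sign of the permutation. An alternating function vanishes when two entries agree. Let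
\[
\operatorname{alt}(s_0,\dots,s_k)=\frac1{(k+1)!}\sum_\pi\operatorname{sgn}(\pi)\,(s_{\pi0},\dots,s_{\pi k}).
\]
This is a chain map. Indeed, the term of $\partial\operatorname{alt}(s_0,\dots,s_k)$ that omits position $j$ with $\pi j=i$ has sign $(-1)^j\operatorname{sgn}(\pi)=(-1)^i\operatorname{sgn}(\pi')$, where $\pi'$ is the induced ordering of the remaining $k$ indices; summing over $\pi'$ and over the $k+1$ values of $j$ gives $(-1)^i\operatorname{alt}(s_0,\dots,\widehat{s_i},\dots,s_k)$. The function $f\circ\operatorname{alt}$ is the \emph{alternation} of $f$. It is alternating, $\|f\circ\operatorname{alt}\|_\infty\le\|f\|_\infty$, and $f$ is alternating if and only if $f=f\circ\operatorname{alt}$. Since $\operatorname{alt}$ is a chain map, the alternation of a cocycle is a cocycle, and the coboundary of an alternating function is alternating.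

\begin{lemma}\label{lem:homotopies}
Let a group $H$ act on sets $S$ and $S'$, and let $f$ be a bounded $H$-invariant cocycle of degree $k\ge1$ on $S$.
\begin{enumerate}
\item[(a)] $f-f\circ\operatorname{alt}$ is the coboundary of a bounded $H$-invariant function on $S^k$.
\item[(b)] If $u,w\colon S'\to S$ are $H$-equivariant maps, then $f\circ w-f\circ u$ is the coboundary of a bounded $H$-invariant function on $(S')^k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We construct by acyclic models maps $D_j\colon C_j(S)\to C_{j+1}(S)$, natural in $S$, with $\partial D_j+D_{j-1}\partial=\mathrm{id}-\operatorname{alt}$. Put $D_0=0$. Given $D_{j-1}$, let $\iota=(0,\dots,j)\in C_j(\{0,\dots,j\})$. The chain $z=\iota-\operatorname{alt}\iota-D_{j-1}\partial\iota$ is a cycle, and the chain $(0,z)$ obtained by prefixing $0$ to each tuple has boundary $z$. Let $D_j(s_0,\dots,s_j)$ be the image of $(0,z)$ under the map $l\mapsto s_l$. Then $D_j$ is natural, hence $H$-equivariant, and it sends each tuple to a chain of norm at most $|z|_1$. As $f\circ\partial=0$, we get $f-f\circ\operatorname{alt}=\delta(f\circ D_{k-1})$.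

(b) Let $D(s_0,\dots,s_j)=\sum_{i=0}^j(-1)^i(us_0,\dots,us_i,ws_i,\dots,ws_j)$. In $\partial D(s_0,\dots,s_j)$, omitting $ws_i$ from the $i$-th summand and omitting $us_{i+1}$ from the $(i+1)$-st give the same tuple with signs $-1$ and $+1$. Omitting $us_0$ from the first summand gives $(ws_0,\dots,ws_j)$, omitting $ws_j$ from the last gives $-(us_0,\dots,us_j)$, and the remaining terms form $-D\partial(s_0,\dots,s_j)$. So $\partial D+D\partial=w_*-u_*$ and $f\circ w-f\circ u=\delta(f\circ D)$, where $\|f\circ D\|_\infty\le k\|f\|_\infty$.
\end{proof}

\section{One factor: peripheral labels and surfaces}\label{sec:one}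

\subsection{Peripheral labels}\label{ss:labels}
Let $M=\operatorname{int}W$ with $W$ compact, connected, oriented and $\partial W\neq\emptyset$, and let $\Gamma=\pi_1(M)$ act on the universal cover $\widetilde M$ by deck transformations. A collar of $\partial W$ gives an open set $N\cong\partial W\times(-1,\infty)$ in $M$ such that, with $U=\partial W\times(0,\infty)$, the \emph{core} $K=M\setminus U$ is compact and $\overline U=\partial W\times[0,\infty)$. Let $\widetilde U_a$, $a\in A$, be the components of the preimage of $U$ in $\widetilde M$. We call them \emph{peripheral regions}; the index set $A$ is a non-empty $\Gamma$-set. Each component of the preimage of $N$ has the form $B\times(-1,\infty)$, with $B$ a connected covering of a component of $\partial W$, and contains exactly one peripheral region $B\times(0,\infty)$, with closure $B\times[0,\infty)$. The preimage of $\operatorname{int}K$ meets no such closure. Hence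
\begin{equation}\label{eq:separated}
\begin{array}{l}
\text{the closures of the $\widetilde U_a$ are disjoint, and every point of $\widetilde M$}\\
\text{has a neighborhood that meets at most one of them.}
\end{array}
\end{equation}
Choose a $\Gamma$-equivariant map of sets $\alpha\colon\widetilde M\to A$ with $\alpha=a$ on the closure of $\widetilde U_a$. On the remaining points, choose one point in each orbit, give it any value, and extend; this is possible because $\Gamma$ acts freely. No continuity is required.

For a bounded $\Gamma$-invariant function $f$ on $A^{k+1}$ and a singular simplex $\sigma\colon\Delta^k\to M$ with lift $\tilde\sigma$, put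
\[
\hat f(\sigma)=f\bigl(\alpha(\tilde\sigma(v_0)),\dots,\alpha(\tilde\sigma(v_k))\bigr).
\]
This does not depend on the lift, and $\delta\hat f=\widehat{\delta f}$. Suppose that $f$ is an alternating cocycle of degree $\dim M\ge1$. By \eqref{eq:separated} a lift of a simplex in $\overline U$ lies in the closure of one peripheral region, so all its labels agree and $\hat f$ vanishes on it. Lemma~\ref{lem:duality} then gives $|\langle\hat f,c\rangle|\le\|f\|_\infty\|M\|$. This is the whole method for one factor. We carry it out for surfaces; the cycle and the cocycle found here are the input for Theorem~\ref{thm:A}.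

\subsection{Cycles of finite norm on surfaces}

\begin{lemma}\label{lem:ends}
Let $W$ be a surface and $z$ a relative fundamental cycle of $(K,\partial K)$. There is an lf fundamental cycle $c$ of $M$ with $|c|_1<\infty$ such that all simplices of $c-z$ lie in $\overline U$.
\end{lemma}

\begin{proof}
Identify each component of $\overline U$ with $S^1\times[0,\infty)$, and let $\lambda_{m,k}$ be the $1$-simplex $t\mapsto(e^{2\pi imt},k)$, $t\in[0,1]$. Choose the identification so that $\lambda_{1,0}$ represents the boundary orientation of $K$. Since $\partial z$ is a fundamental cycle of $\partial K$, there is a finite chain $b$ in $\partial K$ such that $\partial(z+b)$ is the sum of the loops $\lambda_{1,0}$ over all ends. On each end we push $\lambda_{1,0}$ to infinity, doubling the winding number and halving the weight at each level. Two chains are needed.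

The map $(t,s)\mapsto(e^{2\pi imt},s)$ sends the two vertical sides of the square with corners $P_0=(0,k)$, $P_1=(1,k)$, $P_2=(1,k+1)$, $P_3=(0,k+1)$ to the same $1$-simplex. Let $Q_{m,k}$ be the image of the affine chain $(P_0P_3P_2)-(P_0P_1P_2)$, whose boundary is $(P_3P_2)-(P_0P_1)+(P_0P_3)-(P_1P_2)$. Then $|Q_{m,k}|_1\le2$ and $\partial Q_{m,k}=\lambda_{m,k+1}-\lambda_{m,k}$. Let $R_{m,k}$ be the affine map $\Delta^2\to\mathbb R$ with $v_0,v_1,v_2\mapsto0,m,2m$, followed by $x\mapsto(e^{2\pi ix},k)$. Then $\partial R_{m,k}=2\lambda_{m,k}-\lambda_{2m,k}$. Therefore
\[
\partial\bigl(2^{-k}Q_{2^k,k}-2^{-k-1}R_{2^k,k+1}\bigr)=2^{-k-1}\lambda_{2^{k+1},k+1}-2^{-k}\lambda_{2^k,k}.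
\]
The sum of these chains over $k\ge0$ is locally finite, has norm at most $\sum_k(2^{1-k}+2^{-k-1})=5$, and has boundary $-\lambda_{1,0}$. Add it to $z+b$ on each end. The result $c$ is an lf cycle of finite norm that agrees with $z$ on simplices meeting $\operatorname{int}K$, so it is a fundamental cycle by the local criterion.
\end{proof}

\subsection{The orientation cocycle}\label{ss:or}
Let $M$ be as in Theorem~\ref{thm:A}. It carries a complete hyperbolic metric of finite area, $M=\Gamma\backslash\mathbb H^2$, and an ideal triangulation. The area of $M$ is $2\pi|\chi(M)|$ by the Gauss--Bonnet formula and an ideal triangle has area $\pi$, so there are $2|\chi(M)|$ triangles; also $v_2=\pi$ and \eqref{eq:GT} reads $\|M\|=2|\chi(M)|$. Let $U$ be the union of open cusp neighborhoods bounded by horocycles so short that each ideal triangle meets $U$ exactly in three disjoint spikes at its ideal vertices. The peripheral regions are horoballs, and sending a horoball to its center identifies $A$ equivariantly with the set of parabolic fixed points in $\partial\mathbb H^2=S^1$.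

For $x_0,x_1,x_2\in S^1$ let $\operatorname{or}(x_0,x_1,x_2)$ be $+1$ or $-1$ if the points are distinct and in positive or negative cyclic order, and $0$ otherwise. This function is bounded by $1$, alternating and $\Gamma$-invariant. It is a cocycle: $\delta\operatorname{or}$ is alternating, so it suffices to take four distinct points in positive cyclic order, where it equals $1-1+1-1=0$.

\begin{lemma}\label{lem:pairing}
There is an lf fundamental cycle $c$ of $M$ with $|c|_1<\infty$ and $\langle\widehat{\operatorname{or}},c\rangle=2|\chi(M)|$.
\end{lemma}

\begin{proof}
Since $\widehat{\operatorname{or}}$ vanishes on simplices in $\overline U$, it suffices by Lemma~\ref{lem:ends} to find a relative fundamental cycle $z$ of $(K,\partial K)$ with $\langle\widehat{\operatorname{or}},z\rangle=2|\chi(M)|$. We take a triangulation whose vertices all lie on $\partial K$, where the labels are known.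

Removing the spikes turns the ideal triangles into hexagons that decompose $K$. Lift one to $\mathbb H^2$, let $\xi_1,\xi_2,\xi_3$ be the ideal vertices in positive order, and let $y_1,y_1',y_2,y_2',y_3,y_3'$ be the corners of the hexagon in positive order, with $y_j,y_j'$ on the horocycle at $\xi_j$. Identify the hexagon with a convex plane hexagon and cut it along three diagonals into the triangles
\[
(y_1y_1'y_2),\qquad(y_2y_2'y_3),\qquad(y_3y_3'y_1),\qquad(y_1y_2y_3).
\]
Choose a parametrization of each edge of the resulting decomposition of $K$. For each triangle these give, up to the affine flip on each edge, a homeomorphism from $\partial\Delta^2$ to the boundary of the lifted triangle with vertices in the listed order. It extends to an orientation-preserving homeomorphism of disks and yields a singular simplex $\sigma\colon\Delta^2\to K$.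

The parametrizations agree along edges only up to a flip, and alternation removes this ambiguity. For a singular $k$-simplex put $\operatorname{alt}(\sigma)=\frac1{(k+1)!}\sum_\pi\operatorname{sgn}(\pi)\,\sigma\circ\pi_*$, where $\pi_*$ is the affine map permuting the vertices. This is a chain map by the computation in Section~\ref{ss:sets}, and flipping a $1$-simplex changes the sign of its alternation. Let $z=\sum_\sigma\operatorname{alt}(\sigma)$. In $\partial z=\sum_\sigma\operatorname{alt}(\partial\sigma)$ each edge not in $\partial K$ occurs twice, with opposite directions, and cancels. At an interior point of a triangle each of the six terms of $\operatorname{alt}(\sigma)$ contributes $\frac16\operatorname{sgn}(\pi)^2$ times the orientation generator. So $z$ is a relative fundamental cycle.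

As $\operatorname{or}$ is alternating, $\langle\widehat{\operatorname{or}},\operatorname{alt}(\sigma)\rangle=\widehat{\operatorname{or}}(\sigma)$. The points $y_j,y_j'$ have label $\xi_j$, so the first three triangles of a hexagon contribute $0$ and the fourth contributes $\operatorname{or}(\xi_1,\xi_2,\xi_3)=1$. There are $2|\chi(M)|$ hexagons.
\end{proof}

With Section~\ref{ss:labels} this gives $2|\chi(M)|\le\|M\|<\infty$ directly, in agreement with \eqref{eq:GT}.

\section{Cutting a tree at random}\label{sec:tree}

This section is independent of the rest of the paper. In the application, the edges of the tree play the role of labels for the product, and the hypothesis of vanishing at vertices expresses that the cocycle vanishes when the labels of one factor all agree.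

\begin{proposition}\label{prop:tree}
Let $T$ be a simplicial tree of arbitrary valence with edge set $E$, let a group $H$ act on $T$ by automorphisms, and let $n\ge3$. Let $F\colon E^{n+1}\to\mathbb R$ be a bounded, alternating, $H$-invariant cocycle such that $F(e_0,\dots,e_n)=0$ whenever $e_0,\dots,e_n$ share a vertex. Then for each $\varepsilon\in(0,1)$ there is a bounded $H$-invariant function $c_\varepsilon\colon E^n\to\mathbb R$ such that $F_\varepsilon=\delta c_\varepsilon$ satisfies $\|F_\varepsilon\|_\infty\le\|F\|_\infty$, and $F_\varepsilon\to F$ pointwise as $\varepsilon\to0$.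
\end{proposition}

For any edge $s$, the cocycle identity on $(s,e_0,\dots,e_n)$ says that
\begin{equation}\label{eq:cone}
F=\delta\kappa_s,\qquad\kappa_s(e_0,\dots,e_{n-1})=F(s,e_0,\dots,e_{n-1}).
\end{equation}
The function $\kappa_s$ is bounded, but it is invariant only under the stabilizer of $s$. The task is to be bounded and invariant at once.

\begin{example}\label{ex:spider}
Let $n=3$. Let $s_1,\dots,s_4$ be edges at a vertex $v$, and let $a_i$ be an edge that meets $s_i$ at its other endpoint. Cut $s_1$ at its midpoint: let $h_1$ equal $\kappa_{s_1}$ on triples with entries on both sides of the cut, and $0$ on other triples. As $h_1(a_2,a_3,a_4)=0$, the cocycle identity on $(s_1,a_1,a_2,a_3,a_4)$ reads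
\begin{align*}
F(a_1,a_2,a_3,a_4)-F(s_1,a_2,a_3,a_4)&=-F(s_1,a_1,a_3,a_4)+F(s_1,a_1,a_2,a_4)-F(s_1,a_1,a_2,a_3)\\
&=\delta h_1(a_1,a_2,a_3,a_4).
\end{align*}
Now cut $s_2$, and let $h_2$ be defined in the same way from $\kappa_{s_2}$ after replacing $a_1$ by $s_1$. The identity on $(s_2,s_1,a_2,a_3,a_4)$ reads
\begin{align*}
F(s_1,a_2,a_3,a_4)-F(s_1,s_2,a_3,a_4)&=F(s_2,a_2,a_3,a_4)+F(s_2,s_1,a_2,a_4)-F(s_2,s_1,a_2,a_3)\\
&=\delta h_2(a_1,a_2,a_3,a_4).
\end{align*}
Each cut replaces $a_i$ by $s_i$ at the cost of a coboundary. After four cuts we reach $F(s_1,s_2,s_3,s_4)$, which is $0$ because these edges share $v$. So $F=\delta(h_1+\dots+h_4)$ at $(a_1,\dots,a_4)$.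
\end{example}

Two difficulties appear in general. First, the primitive depends on the order of the cuts: on $(a_1,a_2,a_3)$ it equals $F(s_1,a_1,a_2,a_3)+F(s_2,s_1,a_2,a_3)+F(s_3,s_1,s_2,a_3)$. An invariant order need not exist, so we cut each edge at an independent uniformly random time $t\in[0,1]$ and average. Second, in a deep tree many cuts may contribute to one value of the primitive. We shall see that a cut contributes only if it comes before all cuts between it and a certain central point. If there are $j$ of these, the probability is $1/(j+1)$, and the harmonic series diverges. This is why we start the clock at time $\varepsilon>0$ and obtain an approximation of $F$ rather than a primitive.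

\subsection{Pieces and projections}
View $T$ as a metric tree with edges of length $1$, and identify an edge with its midpoint, so that $E\subset T$ is closed and discrete. We recall three facts. Any two points $x,y$ are joined by a unique geodesic $[x,y]$, which is contained in every path from $x$ to $y$; hence connected open subsets are convex. For a non-empty closed convex set $Z$ and $x\in T$ there is a point $\operatorname{pr}_Zx$, the nearest point of $Z$, at which every geodesic from $x$ to a point of $Z$ first meets $Z$; consequently $\operatorname{pr}_{Z'}\operatorname{pr}_Z=\operatorname{pr}_{Z'}$ for closed convex $Z'\subset Z$. Finally, three points $x_0,x_1,x_2$ have a \emph{median}, the unique point of $[x_0,x_1]\cap[x_1,x_2]\cap[x_0,x_2]$.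

For $\omega\subset E$, an \emph{$\omega$-piece} is a component $C$ of $T\setminus\omega$. It is open and convex, and we write $\operatorname{pr}_C$ for the projection to $\overline C$; see Figure~\ref{fig:tree}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw (180:3)--(0,0)--(-30:3);
\draw[line width=2pt] (180:1.5)--(0,0)--(30:2) (0,0)--(-30:0.5) (180:1)--(-1,1);
\foreach \p in {(0,0),(180:1),(180:2),(180:3),(30:1),(30:2),(-30:1),(-30:2),(-30:3),(-1,1)} \fill \p circle (2pt);
\foreach \p in {(180:1.5),(-30:0.5),(-30:1.5)} \draw[thick] \p +(-0.11,-0.11) -- +(0.11,0.11) +(-0.11,0.11) -- +(0.11,-0.11);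
\foreach \p in {(180:2.5),(30:1.5),(-30:2.5)} \draw[fill=white] \p circle (2.6pt);
\node at (-2.5,0.3) {$e_0$}; \node at (-1.5,-0.35) {$y_0$}; \node at (-0.05,0.3) {$m$};
\node at (0.85,1.05) {$e_1=y_1$}; \node at (2.35,-1.0) {$e_2$}; \node at (0.3,-0.55) {$y_2$};
\end{tikzpicture}
\caption{A tree with vertices drawn as dots, cut at three edge midpoints (crosses). The thick part is the piece containing the median $m$ of the midpoints $e_0,e_1,e_2$ (circles), and $y_0,y_1,y_2$ are their projections to it. The projection to any other piece sends at least two of the $e_i$ to the same point.}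
\label{fig:tree}
\end{figure}

\begin{lemma}\label{lem:pieces}
Let $C$ be an $\omega$-piece.
\begin{enumerate}
\item[(a)] For $x\in C$ and $e\in E$, the point $\operatorname{pr}_Ce$ is the first point of $\omega\cup\{e\}$ on the geodesic from $x$ to $e$. In particular $\operatorname{pr}_C(E)\subset E$.
\item[(b)] If $e_0,e_1,e_2\in E$ have pairwise distinct projections to $\overline C$, then their median lies in $C$.
\end{enumerate}
\end{lemma}

\begin{proof}
We first note the following. Let $w\notin C$, let $D$ be the component of $T\setminus\{w\}$ containing $C$, and let $y\notin D$. A geodesic from $y$ to a point of $C$ passes through $w$ and stays outside $D\cup\{w\}\supset\overline C$ before it. Hence $\operatorname{pr}_Cy=\operatorname{pr}_Cw$.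

(a) Let $w$ be that first point. The segment from $x$ to $w$ misses $\omega$ except possibly at $w$, so $w\in\overline C$. If $w=e$ we are done. Otherwise $w\in\omega$ separates $e$ from $x$, and the note gives $\operatorname{pr}_Ce=\operatorname{pr}_Cw=w$.

(b) Suppose that the median $m$ is not in $C$, and let $D$ be the component of $T\setminus\{m\}$ containing $C$. If $e_i,e_j\in D$ for some $i\ne j$, then $[e_i,e_j]\subset D$ would miss $m$. So at least two of the three points lie outside $D$, and both project to $\operatorname{pr}_Cm$ by the note.
\end{proof}

The \emph{hull} of finitely many points is the smallest convex set containing them. For any point $m$ of the hull it is the union of the geodesics from $m$ to the given points, since this union is convex. In particular the hull contains finitely many elements of $E$.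

\subsection{Proof of Proposition~\ref{prop:tree}}

\medskip\noindent\emph{Step 1: the cut cocycle.} For $\omega\subset E$ put
\[
\tau_\omega(e_0,\dots,e_n)=\sum_{C}F(\operatorname{pr}_Ce_0,\dots,\operatorname{pr}_Ce_n),
\]
the sum running over all $\omega$-pieces. As $F$ is alternating, Lemma~\ref{lem:pieces}(b) shows that only the piece containing the median $m$ of $e_0,e_1,e_2$ can contribute; if $m\in\omega$, none does. Hence $\|\tau_\omega\|_\infty\le\|F\|_\infty$. By Lemma~\ref{lem:pieces}(a) with $x=m$, the value $\tau_\omega(e_0,\dots,e_n)$ depends only on the intersection of $\omega$ with the hull of $e_0,\dots,e_n$. For $\omega=\emptyset$ the only piece is $T$, so $\tau_\emptyset=F$. For $\omega=E$ the pieces are the open balls of radius $\frac12$ around vertices and all projections to such a piece are edges at one vertex, so $\tau_E=0$. This is the only use of the vanishing hypothesis.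

\medskip\noindent\emph{Step 2: one more cut.} Let $s\in E\setminus\omega$ and let $C$ be the $\omega$-piece containing $s$. As $s$ is a midpoint, $T\setminus\{s\}$ has two components $D_1,D_2$, the \emph{sides} of $s$. The sets $C_j=C\cap D_j$ are convex, and the $(\omega\cup\{s\})$-pieces are $C_1$, $C_2$ and the $\omega$-pieces other than $C$. By \eqref{eq:cone},
\begin{equation}\label{eq:onecut}
\tau_{\omega\cup\{s\}}-\tau_\omega=F\circ\operatorname{pr}_{C_1}+F\circ\operatorname{pr}_{C_2}-F\circ\operatorname{pr}_C=-\delta h_s^\omega,
\end{equation}
where $h^\omega_s=\kappa_s\circ\operatorname{pr}_C-\kappa_s\circ\operatorname{pr}_{C_1}-\kappa_s\circ\operatorname{pr}_{C_2}$. We evaluate $h_s^\omega$ at $(e_0,\dots,e_{n-1})$. Put $y_i=\operatorname{pr}_Ce_i$, so that $\operatorname{pr}_{C_j}e_i=\operatorname{pr}_{C_j}y_i$. We have $\overline C=\overline{C_1}\cup\overline{C_2}$ and $\overline{C_j}\subset D_j\cup\{s\}$, and $\operatorname{pr}_{C_j}$ fixes $\overline{C_j}$ and sends the other closure to $s$. If all $y_i$ lie in $\overline{C_1}$, the first two terms cancel and the third is $F(s,s,\dots,s)=0$; so $h^\omega_s=0$, and the same holds with $C_1$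 and $C_2$ exchanged. Otherwise some $y_i$ lies in $D_1$ and some $y_j$ in $D_2$. Then $s$ occurs twice among the arguments of $F$ in each of the last two terms, and
\[
h_s^\omega(e_0,\dots,e_{n-1})=F(s,y_0,\dots,y_{n-1}).
\]
In this case $s\in[e_i,e_j]$, because $y_i\in[s,e_i]$ and $y_j\in[s,e_j]$ by Lemma~\ref{lem:pieces}(a), so that $e_i\in D_1$ and $e_j\in D_2$. Let $Y$ be the hull of $e_0,\dots,e_{n-1}$. We record:
\begin{enumerate}
\item[(i)] $|h_s^\omega(e_0,\dots,e_{n-1})|\le\|F\|_\infty$, and the value is $0$ unless $s\in Y$ and the $y_i$ are pairwise distinct;
\item[(ii)] for $s\in Y$ the value depends only on $\omega\cap Y$, by Lemma~\ref{lem:pieces}(a) with $x=s$.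
\end{enumerate}

\medskip\noindent\emph{Step 3: averaging.} Let $t\in[0,1]$ and let $\omega$ contain each edge independently with probability $t$. If $\Psi(\omega)$ depends only on $\omega\cap J$ for a finite set $J\subset E$, its expectation is the polynomial $\mathbb E_t\Psi=\sum_{\omega\subset J}t^{|\omega|}(1-t)^{|J\setminus\omega|}\Psi(\omega)$, which does not change when $J$ is enlarged. Moreover
\begin{equation}\label{eq:russo}
\frac{d}{dt}\mathbb E_t\Psi=\sum_{s\in J}\mathbb E_t\bigl[\Psi(\omega\cup\{s\})-\Psi(\omega\setminus\{s\})\bigr].
\end{equation}
Indeed, if each $s$ has its own probability $t_s$, the expectation is affine in $t_s$ with slope the $s$-th summand, and the chain rule applies. Put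
\[
A_t=\mathbb E_t[\tau_\omega],\qquad B_t(e_0,\dots,e_{n-1})=\sum_{s\in E}\mathbb E_t\bigl[h_s^{\omega\setminus\{s\}}(e_0,\dots,e_{n-1})\bigr].
\]
By Step 1, (i) and (ii), both are pointwise polynomials in $t$, the second being a finite sum over $s\in Y$. Both are $H$-invariant, since an element of $H$ carries pieces, projections and hulls for $\omega$ to those for the translate of $\omega$, and $F$ and the probabilities are invariant. Apply \eqref{eq:russo} with $J$ the set of edges in the hull of $e_0,\dots,e_n$, which contains the hull of every face. By \eqref{eq:onecut},
\begin{equation}\label{eq:ode}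
\frac{d}{dt}A_t=-\delta B_t .
\end{equation}

\medskip\noindent\emph{Step 4: $\|B_t\|_\infty\le\frac nt\|F\|_\infty$ for $0<t\le1$.} Fix $e_0,\dots,e_{n-1}$. Since $n\ge3$, there are at least three entries; let $m$ be the median of $e_0,e_1,e_2$. Suppose $h_s^{\omega\setminus\{s\}}(e_0,\dots,e_{n-1})\neq0$, and let $C$ be the $(\omega\setminus\{s\})$-piece containing $s$. By (i) and Lemma~\ref{lem:pieces}(b), $m\in C$, so $[s,m]\subset C$. Thus $\omega$ contains none of the midpoints on $[s,m]$ other than $s$. If there are $j(s)$ of these, this event has probability $(1-t)^{j(s)}$. The hull $Y$ is the union of the $n$ geodesics $[m,e_i]$, and on each of them the successive midpoints, starting from $m$, have $j=0,1,2,\dots$. Hence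
\[
|B_t(e_0,\dots,e_{n-1})|\le\|F\|_\infty\cdot n\sum_{j\ge0}(1-t)^j=\frac nt\|F\|_\infty.
\]

\medskip\noindent\emph{Step 5: conclusion.} Let $c_\varepsilon=\int_\varepsilon^1B_t\,dt$. It is $H$-invariant, and $\|c_\varepsilon\|_\infty\le n\log(1/\varepsilon)\|F\|_\infty$. As $A_1=\tau_E=0$, integrating \eqref{eq:ode} gives $\delta c_\varepsilon=A_\varepsilon$. By Step 1, $\|A_\varepsilon\|_\infty\le\|F\|_\infty$, and $A_\varepsilon\to A_0=\tau_\emptyset=F$ pointwise because $A_t$ is pointwise polynomial in $t$. \hfill$\square$

\medskip
The hypothesis $n\ge3$ is used in Step 4. For $n=2$ the function $B_t$ has two arguments, there is no median, and the argument does not confine the contributing cuts $s\in[e_0,e_1]$ to the vicinity of one point.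

\section{The lower bound for products}\label{sec:product}

For $i=1,2$ let $M_i=\operatorname{int}W_i$ be as in Section~\ref{ss:labels}, with the data $\Gamma_i,K_i,U_i,A_i,\widetilde U_{i,a},\alpha_i$. Let $p=\dim M_1\ge1$, $q=\dim M_2\ge1$ and $n=p+q\ge3$. Put $M=M_1\times M_2$, $\Gamma=\Gamma_1\times\Gamma_2$, $\widetilde M=\widetilde M_1\times\widetilde M_2$ and $\alpha=(\alpha_1,\alpha_2)\colon\widetilde M\to A_1\times A_2$. As before, a bounded $\Gamma$-invariant function $u$ on tuples in $A_1\times A_2$ defines through $\alpha$ a bounded cochain $\hat u$ on $M$ with $\delta\hat u=\widehat{\delta u}$.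

Let $f_1,f_2$ be bounded alternating invariant cocycles on $A_1,A_2$ of degrees $p,q$. For $s_j=(a_j,b_j)$ put $(f_1\cup f_2)(s_0,\dots,s_n)=f_1(a_0,\dots,a_p)f_2(b_p,\dots,b_n)$; this is a cocycle by the Leibniz rule for cup products. Proposition~\ref{prop:tree} needs an alternating function, so we let $P$ be the alternation:
\begin{equation}\label{eq:P}
P(s_0,\dots,s_n)=\frac1{(n+1)!}\sum_\pi\operatorname{sgn}(\pi)\,f_1(a_{\pi0},\dots,a_{\pi p})\,f_2(b_{\pi p},\dots,b_{\pi n}).
\end{equation}
It is a bounded alternating $\Gamma$-invariant cocycle with $\|P\|_\infty\le\|f_1\|_\infty\|f_2\|_\infty$. Since $p,q\ge1$, it vanishes when all $a_j$ agree or all $b_j$ agree.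

\begin{proposition}\label{prop:product}
If $c_i$ is an lf fundamental cycle of $M_i$ with $|c_i|_1<\infty$ for $i=1,2$, then
\[
|\langle\hat f_1,c_1\rangle\langle\hat f_2,c_2\rangle|\le\|P\|_\infty\cdot\|M_1\times M_2\|.
\]
\end{proposition}

By Lemma~\ref{lem:cross}, $c_1\times c_2$ is an lf fundamental cycle of finite norm. So the proposition follows from Lemma~\ref{lem:duality}, applied with $K=K_1\times K_2$ and $\varphi=\hat P$, and the next two lemmas.

\begin{lemma}\label{lem:value}
$\langle\hat P,c_1\times c_2\rangle=\langle\hat f_1,c_1\rangle\langle\hat f_2,c_2\rangle$.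
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:homotopies}(a), $\hat P$ and $\widehat{f_1\cup f_2}$ differ by the coboundary of a bounded cochain, so they agree on the $\ell^1$-cycle $c_1\times c_2$. Consider the simplex of $\sigma\times\tau$ given by a lattice path $(i_l,j_l)$. On it, the factor $f_1$ is evaluated at the labels of $\tilde\sigma(v_{i_0}),\dots,\tilde\sigma(v_{i_p})$. If one of the first $p$ steps is a $\tau$-step, two of these indices agree and the value is $0$. The remaining path takes all $\sigma$-steps first, has sign $+1$, and contributes $\hat f_1(\sigma)\hat f_2(\tau)$. Sum over $\sigma$ and $\tau$; the double series converges absolutely.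
\end{proof}

\begin{lemma}\label{lem:vanish}
$\langle\hat P,z\rangle=0$ for every $\ell^1$-cycle $z$ of degree $n$ whose simplices lie in $V=M\setminus(K_1\times K_2)$.
\end{lemma}

Here is the difficulty. We have $V=(U_1\times M_2)\cup(M_1\times U_2)$, and $\hat P$ vanishes on simplices contained in one of these two sets. A simplex in $V$ may pass from one set to the other many times, and subdividing $z$ until each simplex lies in one set may destroy finiteness of the norm. So we record how simplices move between the sets. The preimage $\widetilde V\subset\widetilde M$ of $V$ is covered by the open sets $\widetilde U_{1,a}\times\widetilde M_2$ and $\widetilde M_1\times\widetilde U_{2,b}$. Sets of the same kind are disjoint, and sets of different kinds always meet. The nerve of this cover is therefore the complete bipartite graph on $A_1\sqcup A_2$, and its edge set is $A_1\times A_2$, the set on which $P$ is defined.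

\begin{proof}
\emph{The map to the graph.} Let $X$ be the complete bipartite graph with vertex set $A_1\sqcup A_2$ and edges $(a,b)$ of length $1$. It is connected because $A_1$ and $A_2$ are non-empty, and $\Gamma$ acts on it by automorphisms. Let $\rho_i\colon M_i\to[0,\infty)$ be the collar coordinate on $\overline{U_i}$ and $0$ on $K_i$; it is continuous with zero set $K_i$. Write $\rho_i$ also for its lift to $\widetilde M_i$. Then $\rho_1(x_1)+\rho_2(x_2)>0$ for $x=(x_1,x_2)\in\widetilde V$. Define $\Phi\colon\widetilde V\to X$ as follows. If $x_1\in\widetilde U_{1,a}$ and $x_2\in\widetilde U_{2,b}$, then $\Phi(x)$ is the point of the edge $(a,b)$ with barycentric coordinates $\frac{\rho_1}{\rho_1+\rho_2}$ at $a$ and $\frac{\rho_2}{\rho_1+\rho_2}$ at $b$. If $x_1\in\widetilde U_{1,a}$ and $\rho_2(x_2)=0$, then $\Phi(x)=a$. If $\rho_1(x_1)=0$ and $x_2\in\widetilde U_{2,b}$, then $\Phi(x)=b$. The map $\Phi$ is $\Gamma$-equivariant. By \eqref{eq:separated}, each point of $\widetilde V$ has a product neighborhood whose factors meet no peripheral regions other than some $\widetilde U_{1,a}$ and $\widetilde U_{2,b}$. On it, $\Phi$ maps into the closed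 edge $(a,b)$ and is given by the barycentric formula in all three cases. So $\Phi$ is continuous.

\medskip\noindent\emph{The tree and its group.} The graph $X$ has cycles, so we pass to the universal cover $\varpi\colon T\to X$, a tree with edge set $E$. Let $\operatorname{lab}\colon E\to A_1\times A_2$ send an edge to its image. The group $\Gamma$ need not act on $T$, but an extension does. Let $G$ be the group of pairs $(g,\gamma)$ with $\gamma\in\Gamma$ and $g$ an automorphism of $T$ such that $\varpi g=\gamma\varpi$. It acts on $T$ through $g$, and $\operatorname{lab}(ge)=\gamma\operatorname{lab}(e)$. Every $\gamma$ occurs in such a pair, since $T$ is simply connected and $\gamma\varpi\colon T\to X$ lifts to $T$.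

For $x\in\widetilde V$ and $y\in\varpi^{-1}(\Phi(x))$ there is a unique edge $e(x,y)\in E$ that contains $y$ and has label $\alpha(x)$. Indeed, if $y$ is interior to an edge over $(a,b)$, then $x\in\widetilde U_{1,a}\times\widetilde U_{2,b}$ and $\alpha(x)=(a,b)$. If $y$ lies over a vertex $a\in A_1$, then $x_1\in\widetilde U_{1,a}$, so $\alpha(x)=(a,\alpha_2(x_2))$ is an edge of $X$ at $a$, and exactly one edge of $T$ at $y$ lies over it. If $y$ lies over $b\in A_2$, exchange the roles of the factors. Uniqueness gives $e(\gamma x,gy)=g\,e(x,y)$ for $(g,\gamma)\in G$.

\medskip\noindent\emph{From simplices to tuples of edges.} For $\sigma\colon\Delta^k\to V$ choose a lift $\tilde\sigma$ to $\widetilde V$ and a lift $\theta\colon\Delta^k\to T$ of $\Phi\tilde\sigma$, and put $e_j=e(\tilde\sigma(v_j),\theta(v_j))$. Let $(\tilde\sigma',\theta')$ be another choice. Then $\tilde\sigma'=\gamma\tilde\sigma$ for some $\gamma\in\Gamma$. If $(g_0,\gamma)\in G$, then $g_0\theta$ and $\theta'$ both lift $\Phi\tilde\sigma'$, so $\theta'=dg_0\theta$ for a deck transformation $d$ of $\varpi$, and $(dg_0,\gamma)\in G$. Hence the tuple $(e_0,\dots,e_k)$ is well defined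 up to $G$. Restricting $(\tilde\sigma,\theta)$ to a face gives a valid choice for that face. So every bounded $G$-invariant function $u$ on $E^{k+1}$ defines a bounded cochain $u^V$ on $V$ by $u^V(\sigma)=u(e_0,\dots,e_k)$, and $(\delta u)^V=\delta(u^V)$.

\medskip\noindent\emph{Conclusion.} Let $F=P\circ\operatorname{lab}$. Since $\operatorname{lab}(e_j)=\alpha(\tilde\sigma(v_j))$, we have $F^V=\hat P$ on simplices in $V$. The function $F$ is a bounded alternating $G$-invariant cocycle. The labels of edges at a vertex of $T$ share their first or their second coordinate, so $F$ vanishes on tuples of such edges. As $n\ge3$, Proposition~\ref{prop:tree} provides $F_\varepsilon=\delta c_\varepsilon$. Since $c_\varepsilon$ is bounded and $z$ is an $\ell^1$-cycle in $V$, we get $\langle F_\varepsilon^V,z\rangle=\langle c^V_\varepsilon,\partial z\rangle=0$. Write $z=\sum_\sigma a_\sigma\sigma$. Then $|a_\sigma F_\varepsilon^V(\sigma)|\le\|F\|_\infty|a_\sigma|$ and $F^V_\varepsilon(\sigma)\to F^V(\sigma)$, so dominated convergence gives $\langle\hat P,z\rangle=0$.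
\end{proof}

\begin{remark}
The vanishing hypothesis in Proposition~\ref{prop:tree} cannot be dropped. Let $T$ be a star with one central vertex and edge set $A_1\times A_2$, let $H=\Gamma$ and $F=P$. All other hypotheses hold, and the conclusion would give $\langle\hat P,z\rangle=0$ for every $\ell^1$-cycle $z$ of $M$ by the last paragraph of the proof. For surfaces this contradicts Lemmas~\ref{lem:pairing} and~\ref{lem:value}.
\end{remark}

\begin{remark}
Proposition~\ref{prop:product} is consistent with Remark~\ref{rem:sharp}. For $M_2=\Sigma\times\Sigma$ the boundary of $W_2$ is connected and carries all of $\pi_1(M_2)$, as in Section~\ref{sec:intro}. So $A_2$ is a single point, and every alternating function of positive degree on it is zero.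
\end{remark}

\section{Products of two surfaces}\label{sec:A}

Let $p=q=2$ and $f_1=f_2=\operatorname{or}$. The trivial bound $\|P\|_\infty\le1$ already gives positivity, with constant $4$. Alternation causes cancellation, which improves the constant to $6$. Formula \eqref{eq:P} makes sense for arbitrary points of $S^1\times S^1$, and we bound it there.

\begin{lemma}\label{lem:norm}
For $x_0,\dots,x_4,y_0,\dots,y_4\in S^1$,
\[
P=\frac1{120}\sum_{\pi}\operatorname{sgn}(\pi)\operatorname{or}(x_{\pi0},x_{\pi1},x_{\pi2})\operatorname{or}(y_{\pi2},y_{\pi3},y_{\pi4})
\]
satisfies $|P|\le\frac23$.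
\end{lemma}

\begin{proof}
Group the permutations by $j=\pi2$. Number the other four indices $1,\dots,4$ in increasing order, and put $u_{ab}=\operatorname{or}(x_j,x_a,x_b)$ and $w_{ab}=\operatorname{or}(y_j,y_a,y_b)$ in this numbering. Let $\psi\in S_4$ be the ordering $(\pi0,\pi1,\pi3,\pi4)$ of these four indices. Moving $j$ from the middle to the front of $(\pi0,\pi1,j,\pi3,\pi4)$ is an even permutation, and moving it from the front to its place in the increasing order has sign $(-1)^j$; so $\operatorname{sgn}(\pi)=(-1)^j\operatorname{sgn}(\psi)$. Also $\operatorname{or}(x_a,x_b,x_j)=u_{ab}$. Hence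
\[
P=\frac1{30}\sum_{j=0}^4(-1)^jE_j,\qquad E_j=\frac14\sum_{\psi\in S_4}\operatorname{sgn}(\psi)\,u_{\psi1\,\psi2}\,w_{\psi3\,\psi4}.
\]
As $u$ and $w$ are antisymmetric, the four $\psi$ with the same set $\{\psi1,\psi2\}$ contribute equally, and
\[
E_j=u_{12}w_{34}-u_{13}w_{24}+u_{14}w_{23}+u_{23}w_{14}-u_{24}w_{13}+u_{34}w_{12}.
\]

Suppose first that the $x$'s are distinct and the $y$'s are distinct. Cutting the circle at $x_j$ gives a line, and $u_{ab}=1$ exactly when $x_a$ precedes $x_b$ on it. So $u$ is the sign function of a linear order on $\{1,2,3,4\}$, and so is $w$. Renumbering the four indices changes $E_j$ only by a sign, so we may assume $u_{ab}=1$ for $a<b$. Then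
\[
E_j=w_{12}-w_{13}+w_{14}+w_{23}-w_{24}+w_{34}
\]
is a sum of six signs, hence an even integer in $[-6,6]$. The value $6$ requires $w_{12}=w_{23}=1$ and $w_{13}=-1$, and the value $-6$ requires $w_{12}=w_{23}=-1$ and $w_{13}=1$. Both contradict transitivity of the order. So $|E_j|\le4$ and $|P|\le\frac{20}{30}$.

In general, choose disjoint arcs around the distinct values among the $x_i$. If a value is taken by $r$ indices, fix $r$ distinct points in its arc and assign them to these indices by a uniformly random bijection, independently for different values. Call the result $x_i'$, and construct $y_i'$ in the same way, independently of the $x_i'$. For distinct indices $a,b,c$ the expectation of $\operatorname{or}(x'_a,x'_b,x'_c)$ is $\operatorname{or}(x_a,x_b,x_c)$: if the three points are distinct the value is unchanged, and if $x_a=x_b$, say, exchanging the points assigned to $a$ and $b$ preserves the distribution and reverses the sign, so the expectation is $0$. By independence, $P$ is the expectation of its values at $(x',y')$, each of which is at most $\frac23$ in absolute value.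
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take cores, labels and cycles $c_i$ as in Section~\ref{ss:or} and Lemma~\ref{lem:pairing}. Proposition~\ref{prop:product} with $n=4$ and Lemma~\ref{lem:norm} give
\[
4\chi(M_1)\chi(M_2)=\langle\widehat{\operatorname{or}},c_1\rangle\langle\widehat{\operatorname{or}},c_2\rangle\le\tfrac23\|M_1\times M_2\|,
\]
which is the lower bound. Finiteness follows from $\|M_1\times M_2\|\le|c_1\times c_2|_1<\infty$. For the explicit upper bound, \eqref{eq:upper} and $\|M_i\|=2|\chi(M_i)|$ give $\|M_1\times M_2\|\le\binom42\cdot4\chi(M_1)\chi(M_2)=24\chi(M_1)\chi(M_2)$.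
\end{proof}

\section{Amenable boundary groups}\label{sec:B}

To prove Theorem~\ref{thm:B} we need cocycles $f_i$ on $A_i$ of norm almost $1$ with $\langle\hat f_i,c_i\rangle\ge\|M_i\|$. The Hahn--Banach theorem gives such a cocycle on $M_i$, a theorem on bounded cohomology moves it to $\Gamma_i$, and amenability moves it from $\Gamma_i$ to $A_i$.

We recall the notions involved. A \emph{mean} on a group $\Gamma$ is a positive linear functional $\mu$ on the space of bounded real functions on $\Gamma$ with $\mu(1)=1$; it satisfies $|\mu(\psi)|\le\|\psi\|_\infty$. The group acts on the set $\mathcal M$ of means by $(\gamma\mu)(\psi)=\mu(g\mapsto\psi(\gamma g))$, and $\Gamma$ is \emph{amenable} if it fixes a mean. Virtually abelian groups and quotients of amenable groups are amenable. The bounded cohomology $H_b^k(M)$ of a space is the cohomology of the bounded singular cochains, and $H_b^k(\Gamma)$ is the cohomology of the bounded $\Gamma$-invariant functions on $\Gamma^{k+1}$. The seminorm of a class is the infimum of $\|\cdot\|_\infty$ over its representatives. We use Gromov's theorem (Gromov, Ivanov) in the following form: if $\Gamma=\pi_1(M)$ and $r\colon\widetilde M\to\Gamma$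 is a $\Gamma$-equivariant map of sets, then sending $\varphi$ to the cochain $\sigma\mapsto\varphi(r\tilde\sigma(v_0),\dots,r\tilde\sigma(v_k))$ induces an isometric isomorphism $H_b^k(\Gamma)\to H^k_b(M)$.

\begin{lemma}\label{lem:efficient}
Let $M=\operatorname{int}W$ be as in Section~\ref{ss:labels}, $k=\dim M$, and suppose that every component of $\partial W$ has amenable $\pi_1$-image in $\Gamma$. Let $c$ be an lf fundamental cycle of finite norm and $\eta>0$. There is a bounded alternating $\Gamma$-invariant cocycle $f$ of degree $k$ on $A$ with $\|f\|_\infty\le1+\eta$ and $\langle\hat f,c\rangle\ge\|M\|$.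
\end{lemma}

\begin{proof}
\emph{A cocycle on $M$.} Let $d$ be the distance in $C_k^{\ell^1}(M)$ from $c$ to the subspace of boundaries $\partial e$, $e\in C_{k+1}^{\ell^1}(M)$. If $e'$ is a finite part of $e$, then $c+\partial e'$ is an lf fundamental cycle and $|\partial(e-e')|_1\le(k+2)|e-e'|_1$ can be made arbitrarily small. Hence $d\ge\|M\|$. By the Hahn--Banach theorem there is a linear functional of norm at most $1$ on $C_k^{\ell^1}(M)$ that vanishes on boundaries and takes the value $d$ at $c$. It is the pairing with a bounded cocycle $g$, with $\|g\|_\infty\le1$ and $\langle g,c\rangle=d$.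

\medskip\noindent\emph{From $M$ to $\Gamma$.} Choose an equivariant map of sets $r\colon\widetilde M\to\Gamma$. By Gromov's theorem there is a bounded invariant cocycle $\varphi$ on $\Gamma^{k+1}$ with $\|\varphi\|_\infty\le1+\eta$ whose pullback by $r$ differs from $g$ by the coboundary of a bounded cochain.

\medskip\noindent\emph{From $\Gamma$ to means.} For means $\mu_0,\dots,\mu_k$ put
\[
\bar\varphi(\mu_0,\dots,\mu_k)=\mu_0\Bigl(g_0\mapsto\mu_1\bigl(g_1\mapsto\cdots\mu_k(g_k\mapsto\varphi(g_0,\dots,g_k))\cdots\bigr)\Bigr).
\]
Means need not commute, so they are always applied in this order of positions. We have $\|\bar\varphi\|_\infty\le\|\varphi\|_\infty$. Replacing each $\mu_j$ by $\gamma\mu_j$ replaces $\varphi(g_0,\dots,g_k)$ by $\varphi(\gamma g_0,\dots,\gamma g_k)$, so $\bar\varphi$ is $\Gamma$-invariant. It is a cocycle: apply $\mu_0,\dots,\mu_{k+1}$ in the same way to $0=\sum_j(-1)^j\varphi(g_0,\dots,\widehat{g_j},\dots,g_{k+1})$; the $j$-th term does not depend on $g_j$, so $\mu_j$ acts trivially on it and the term becomes $(-1)^j\bar\varphi(\mu_0,\dots,\widehat{\mu_j},\dots,\mu_{k+1})$. On point masses, $\bar\varphi(\delta_{g_0},\dots,\delta_{g_k})=\varphi(g_0,\dots,g_k)$.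

\medskip\noindent\emph{From means to $A$.} The stabilizer $\Gamma_a$ of $a\in A$ is a conjugate of the $\pi_1$-image of a component of $U$, that is, of a component of $\partial W$. It is amenable by hypothesis; this is the only use of amenability. For one $a$ in each orbit choose an invariant mean $m_a$ on $\Gamma_a$ and let $\mu_a(\psi)=m_a(\psi|_{\Gamma_a})$. This mean on $\Gamma$ is fixed by $\Gamma_a$, so $\mu_{\gamma a}=\gamma\mu_a$ defines an equivariant map $A\to\mathcal M$. Let $f'(a_0,\dots,a_k)=\bar\varphi(\mu_{a_0},\dots,\mu_{a_k})$ and let $f$ be its alternation. Then $f$ is an alternating invariant cocycle with $\|f\|_\infty\le1+\eta$.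

It remains to compare $\hat f$ with $g$. The maps $y\mapsto\delta_{r(y)}$ and $y\mapsto\mu_{\alpha(y)}$ from $\widetilde M$ to $\mathcal M$ are equivariant and pull $\bar\varphi$ back to $\varphi\circ r$ and $f'\circ\alpha$. By Lemma~\ref{lem:homotopies}(b) these differ by the coboundary of a bounded invariant function on $\widetilde M^k$, and by Lemma~\ref{lem:homotopies}(a) the same holds for $f'$ and $f$ on $A$. Evaluating on vertices of lifted simplices, we find that $\hat f-g$ is the coboundary of a bounded cochain. Hence $\langle\hat f,c\rangle=\langle g,c\rangle=d\ge\|M\|$.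
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The upper bound is \eqref{eq:upper}. If $\dim M_i=1$, then $M_i\cong\mathbb R$, which is excluded by $\|M_i\|<\infty$ and Example~\ref{ex:line}. So $p,q\ge2$ and $n\ge4$. Choose lf fundamental cycles $c_i$ of finite norm and cocycles $f_i$ as in Lemma~\ref{lem:efficient}. Proposition~\ref{prop:product} gives $\|M_1\|\cdot\|M_2\|\le(1+\eta)^2\|M_1\times M_2\|$. Let $\eta\to0$.

A non-compact complete oriented hyperbolic manifold of finite volume is the interior of a compact manifold whose boundary components have virtually abelian fundamental groups, and its simplicial volume is finite and positive by \eqref{eq:GT}.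
\end{proof}

\section{An amenable factor}\label{sec:C}

Let $M=M_1\times M_2$ with $\pi_1(M_1)$ amenable and $n=\dim M$, and suppose that $M$ has an lf fundamental cycle $c$ of finite norm. We must show $\|M\|=0$. The plan is to find an $\ell^1$-cycle in a slice $\{x\}\times M_2$ that is $\ell^1$-homologous to $-c$. Such a cycle need not be locally finite, so we spread it along a ray in $M_1$, sending smaller and smaller parts farther and farther out. The result is locally finite and misses a point, so adding it to $c$ gives a fundamental cycle, and this cycle is an $\ell^1$-boundary.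

We use L\"oh's theorem \cite{Loeh}: a map of connected countable CW-complexes that is surjective on $\pi_1$ with amenable kernel induces an isomorphism in $\ell^1$-homology. It applies to connected manifolds, which have the homotopy type of such complexes, because $\ell^1$-homology is homotopy invariant.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{The ray.} Since $M_1$ is connected and non-compact, there is a proper map $r\colon[0,\infty)\to M_1$. For a point $x_1\in M_1$ the set $r^{-1}(x_1)$ is compact, so after replacing $r$ by a tail we may assume that $r$ misses $x_1$. By properness, a compact subset of $M$ meets $r([t,\infty))\times M_2$ only for bounded $t$. For $a_0,\dots,a_j\ge0$ let $r[a_0,\dots,a_j]$ be the singular simplex in $M_1$ obtained by composing $r$ with the affine map $\Delta^j\to[0,\infty)$, $v_l\mapsto a_l$. For chains $w$ in $M_2$, Section~\ref{ss:cross} gives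
\begin{align}
\partial(r[a,b]\times w)&=r[b]\times w-r[a]\times w-r[a,b]\times\partial w,\label{eq:prism1}\\
\partial(r[a,b,b']\times w)&=(r[a,b]+r[b,b']-r[a,b'])\times w\quad\text{if }\partial w=0.\label{eq:prism2}
\end{align}

\medskip\noindent\emph{A cycle in a slice.} The projection $M\to M_2$ is surjective on $\pi_1$ with kernel $\pi_1(M_1)$, so it induces an isomorphism in $\ell^1$-homology. This is the only use of amenability. The map $y\mapsto(r(0),y)$, which acts on chains as $w\mapsto r[0]\times w$, is a section of the projection and hence induces the inverse isomorphism. So there is an $\ell^1$-cycle $v$ of degree $n$ in $M_2$ with $[r[0]\times v]=-[c]$ in $H^{\ell^1}_n(M)$.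

\medskip\noindent\emph{Spreading it along the ray.} Let $v_0=0$, and for $k\ge1$ let $v_k$ be a finite part of $v$ with $|v-v_k|_1\le2^{-k}$. Put $u_k=v_k-v_{k-1}$ and $w_k=\partial v_k$. Then $\sum_{k\ge1}u_k=v$ with $\sum_k|u_k|_1<\infty$, and the $w_k$ are finite cycles with $w_0=0$, $\partial u_k=w_k-w_{k-1}$ and $|w_k|_1=|\partial(v-v_k)|_1\le(n+1)2^{-k}$ for $k\ge1$. We place $u_k$ at level $k$ and carry the boundary $w_k$ from level $k$ to level $k+1$:
\[
v'=\sum_{k\ge1}\bigl(r[k]\times u_k+r[k,k+1]\times w_k\bigr).
\]
The $k$-th term is a finite chain in $r([k,k+1])\times M_2$ of norm at most $|u_k|_1+n|w_k|_1$, so $v'$ is locally finite and of finite norm. By \eqref{eq:prism1} the boundary of the $k$-th term is $r[k+1]\times w_k-r[k]\times w_{k-1}$. The sum of the first $N$ of these is $r[N+1]\times w_N$, whose norm tends to $0$. So $\partial v'=0$.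

\medskip\noindent\emph{The $\ell^1$-class is unchanged.} Let $e=\sum_{k\ge1}r[0,k]\times u_k$, an $\ell^1$-chain since each term has norm at most $(n+1)|u_k|_1$. By \eqref{eq:prism1},
\[
\partial e=\sum_{k\ge1}r[k]\times u_k-r[0]\times v-\sum_{k\ge1}r[0,k]\times(w_k-w_{k-1}).
\]
All series converge absolutely and $w_0=0$, so the last sum equals $\sum_{k\ge1}(r[0,k]-r[0,k+1])\times w_k$. Therefore, by \eqref{eq:prism2},
\[
v'-r[0]\times v=\partial e+\sum_{k\ge1}\bigl(r[0,k]+r[k,k+1]-r[0,k+1]\bigr)\times w_k=\partial e+\partial\sum_{k\ge1}r[0,k,k+1]\times w_k,
\]
where the last series converges because its terms have norm at most $\binom{n+1}2|w_k|_1$. Hence $[v']=-[c]$ in $H_n^{\ell^1}(M)$.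

\medskip\noindent\emph{Conclusion.} The cycle $v'$ lies in $r([0,\infty))\times M_2$, so it misses any point $x=(x_1,x_2)$. By the local criterion at $x$, the chain $c+v'$ is an lf fundamental cycle. It has finite norm, and $c+v'=\partial d$ for an $\ell^1$-chain $d$. Let $d_m$ be finite parts of $d$ with $|d-d_m|_1\to0$. The chains $c+v'-\partial d_m$ are lf fundamental cycles of norm $|\partial(d-d_m)|_1\le(n+2)|d-d_m|_1\to0$. So $\|M\|=0$.
\end{proof}

\begin{example}\label{ex:plane}
$\|\mathbb R\times\mathbb R\|=0$. The plane is the interior of a disk, so its simplicial volume is finite by Lemma~\ref{lem:ends}, and Theorem~\ref{thm:C} applies because the trivial group is amenable.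
\end{example}

\begin{thebibliography}{9}

\bibitem{source}
\emph{{\fontencoding{T1}\selectfont Lipschitzowska obj\k{e}to\'s\'c symplicjalna}},
\texttt{http://www.impan.pl/\textasciitilde kstrzalkowski/Doktorat.pdf}.

\bibitem{Loeh}
L\"oh, \emph{Isomorphisms in $\ell^1$-homology}.

\end{thebibliography}
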